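# Copies of $\mathbb Q$ tied to an ultrafilter: a countable space with no Tychonoff connectification

All spaces in these notes are Hausdorff. In particular, "regular" and "Tychonoff" include Hausdorff.

## 1. The spaces $X_{\mathcal F}$

Take countably many copies $A_0,A_1,A_2,\dots$ of the rationals, put them side by side, and add one extra point $x$. The only freedom is how the $A_n$ approach $x$, and we let a filter decide.

**Definition.** Let $\mathcal F$ be a proper filter on $\omega$ with $\bigcap\mathcal F=\emptyset$. Put
$$X_{\mathcal F}=\{x\}\cup\bigsqcup_{n\in\omega}A_n ,$$
where each $A_n$ is a copy of $\mathbb Q$ that is open in $X_{\mathcal F}$. For $a\subseteq\omega$ write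
$$A_a=\bigcup_{n\in a}A_n,\qquad U_a=\{x\}\cup A_a. \tag{1}$$
A neighborhood base at $x$ is $\{U_a:a\in\mathcal F\}$.

So a set $O$ is open exactly when each $O\cap A_n$ is open in $A_n$ and, if $x\in O$, some $U_a$ with $a\in\mathcal F$ is contained in $O$. Since $U_a\cap U_{a'}=U_{a\cap a'}$, this is a topology. For each $n$ some member of $\mathcal F$ omits $n$, so $\omega\setminus\{n\}\in\mathcal F$. Hence $\mathcal F$ contains all cofinite sets.

If $\mathcal F$ is the Fréchet filter of cofinite sets, then $x$ is the limit of the sequence of sets $A_n$ in the ordinary sense. At the other extreme, $\mathcal F$ may be a nonprincipal ultrafilter $u$, and then we write $X_u$.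

**Elementary properties.** *The space $X_{\mathcal F}$ is countable, zero-dimensional and Hausdorff (hence Tychonoff), has no isolated points, has countable $\pi$-weight, and $X_{\mathcal F}\setminus\{x\}\cong\mathbb Q$.*

A $\pi$-base is a family of nonempty open sets such that every nonempty open set contains a member of the family, and the $\pi$-weight is the least size of a $\pi$-base. Let us check the claims.

* The sets $U_a$ with $a\in\mathcal F$ are open, and closed because the complement $A_{\omega\setminus a}$ is open. A clopen subset $B$ of $A_n$ is open in $X_{\mathcal F}$, and closed because its complement is $U_{\omega\setminus\{n\}}\cup(A_n\setminus B)$. These clopen sets form a base.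
* Two points of the same $A_n$ are separated inside $A_n$, points of different $A_n$, $A_m$ by these sets, and $x$ and a point of $A_n$ by $U_{\omega\setminus\{n\}}$ and $A_n$.
* No point of $A_n$ is isolated. Nor is $x$, since members of $\mathcal F$ are nonempty and so every $U_a$ is infinite.
* Each nonempty open set meets some $A_n$, so countable bases of the $A_n$ together form a countable $\pi$-base.
* $X_{\mathcal F}\setminus\{x\}$ is a countable disjoint sum of copies of $\mathbb Q$. It is a nonempty countable metrizable space without isolated points, hence homeomorphic to $\mathbb Q$ by Sierpiński's theorem.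

## 2. What the spaces $X_{\mathcal F}$ are for: connectifications

**Definition.** A *connectification* of $X$ is a connected Hausdorff space $Y$ in which $X$ embeds densely; $X$ is *connectifiable* if it has one. A *Tychonoff connectification* is a connectification that is a Tychonoff space. A space is *dense in itself* if it has no isolated points.

For example, $\mathbb R$ is a Tychonoff connectification of $\mathbb Q$. A space with at least two points, one of which is an isolated point $p$, has no connectification. Indeed, if $X$ is dense in $Y$ and $G\cap X=\{p\}$ with $G$ open in $Y$, then $G\setminus\{p\}$ is open in $Y$ and misses $X$, so it is empty. Thus $\{p\}$ is clopen in $Y$.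

The problem comes from "Connectifying some spaces" (https://core.ac.uk/download/pdf/82341068.pdf). It is known that every countable space without isolated points is connectifiable, and that every Tychonoff nowhere locally compact space with countable $\pi$-weight is connectifiable. The connectifications here are only promised to be Hausdorff. The question is whether every nonempty countable dense in itself Tychonoff space has a *Tychonoff* connectification.

Such a connectification is necessarily uncountable: if $Y$ is connected Tychonoff with distinct points $p,q$, a continuous $f:Y\to[0,1]$ with $f(p)=0$, $f(q)=1$ has connected image, so $f$ is onto.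

The answer is no, in ZFC. The counterexample is $X_u$ for a suitable ultrafilter $u$, and only regularity at the single point $x$ is needed to make it fail.

**Definition.** A space $Y$ is *regular at* $x\in Y$ if every neighborhood of $x$ in $Y$ contains a closed neighborhood of $x$.

For a failure of this, refine the topology of $\mathbb R$ by letting the sets $(-\varepsilon,\varepsilon)\setminus\{1/k:k\ge1\}$ be basic neighborhoods of $0$. The result is Hausdorff but not regular at $0$: the closure of any neighborhood of $0$ contains some $1/k$, while $(-1,1)\setminus\{1/k:k\geq 1\}$ contains none.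

**Ultrafilters.** $\beta\omega$ is the set of ultrafilters on $\omega$. For $a\subseteq\omega$ put $\hat a=\{v\in\beta\omega:a\in v\}$. The sets $\hat a$ are a base of $\beta\omega$ and are exactly its clopen sets; $\beta\omega$ is compact Hausdorff. We identify $n\in\omega$ with the principal ultrafilter at $n$. These points are isolated and dense, and $\omega^*=\beta\omega\setminus\omega$.

**Definition.** A point $u\in\omega^*$ is a *weak P-point* if $u\notin\overline D$ for every countable $D\subseteq\omega^*\setminus\{u\}$.

Many points are not weak P-points. Partition $\omega$ into infinite sets $a_n$, choose $w_n\in\omega^*$ with $a_n\in w_n$, fix $p\in\omega^*$, and let $u=\{c:\{n:c\in w_n\}\in p\}$. This is an ultrafilter, and it is nonprincipal because no $w_n$ contains a singleton. We have $u\ne w_n$, because $\{m:a_n\in w_m\}=\{n\}\notin p$. Every $c\in u$ lies in some $w_n$, so $u\in\overline{\{w_n:n\in\omega\}}$. The one deep fact we import says that one can avoid this.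

**Kunen's theorem** (ZFC). Weak P-points exist. (K. Kunen, *Weak P-points in $N^*$*, Topology Vol. II (Proc. Fourth Colloq., Budapest 1978), Colloq. Math. Soc. János Bolyai 23, 741–749.)

Here are the results we shall prove.

**Theorem A.** If $u$ is a weak P-point, $X_u$ has no Tychonoff connectification. More generally, it has no Hausdorff connectification that is regular at the single point $x$.

**Theorem B.** There is a countable dense in itself zero-dimensional Hausdorff space $X$ such that every regular space $Y$ containing $X$ densely has a $\pi$-base of clopen sets. No nonempty open subspace of $X$ has a regular connectification.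

**Theorem C.** Let $\mathcal F$ be a proper filter on $\omega$ with $\bigcap\mathcal F=\emptyset$, and let $F=\{v\in\beta\omega:\mathcal F\subseteq v\}$, a closed subset of $\omega^*$. The following are equivalent:

1. $X_{\mathcal F}$ has a Tychonoff connectification;
2. $X_{\mathcal F}$ has a Hausdorff connectification regular at $x$;
3. there is a closed symmetric $\Lambda\subseteq\beta\omega\times\beta\omega$ such that (i) $(v,t)\in\Lambda$ and $v\in F$ imply $t\in F$; (ii) for each $a\in\mathcal F$ with $a\neq\omega$ there is $(v,t)\in\Lambda$ with $a\notin v$, $a\in t$.

## 3. A chain of intervals, and parity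

Let us try to connectify $X_{\mathcal F}$ by hand. Put $r_n=\sqrt2/(n+1)$, $B_n=[r_{n+1},r_n]$, and realize $A_n$ as $\mathbb Q\cap(r_{n+1},r_n)$. All the $r_n$ are irrational, so the rationals in $M=(0,\sqrt2\,]$ are exactly $\bigsqcup_nA_n$, with each $A_n$ open among them.

**The Fréchet filter.** Take $x=0$. The trace of $[0,r_m)$ on $\{0\}\cup\bigcup_nA_n$ is $U_{\{n\,:\,n\ge m\}}$, so this subspace of $[0,\sqrt2\,]$ is $X_{\mathcal F}$ for the Fréchet filter. It is dense in $[0,\sqrt2\,]$, and we have a compact connectification. It works because $A_n$ is tied to $A_{n+1}$ at the point $r_{n+1}$.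

**Any filter.** The sensible first attempt is to keep this chain and change only the neighborhoods of $x$. Let $Y_{\mathcal F}=\{x\}\cup M$, where $M$ is open with its usual topology and $x$ has the basic neighborhoods
$$W_a=\{x\}\cup\operatorname{int}_M\Big(\bigcup_{n\in a}B_n\Big),\qquad a\in\mathcal F.$$
Since $W_{a\cap a'}\subseteq W_a\cap W_{a'}$, this defines a topology. The trace of $W_a$ on $\{x\}\cup(M\cap\mathbb Q)$ is $U_a$, because the endpoints $r_n$ are irrational; so $X_{\mathcal F}$ is a dense subspace. The space $Y_{\mathcal F}$ is Hausdorff: if $y\in M$, take $m$ with $r_m<y$; then $(r_m,\sqrt2\,]$ and $W_{\{n\,:\,n\ge m\}}$ are disjoint. It is connected, since $M$ is connected and $x\in\overline M$. So $Y_{\mathcal F}$ is a connectification of $X_{\mathcal F}$, *for every* $\mathcal F$.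

**When it is regular at $x$.** The family $(B_n)$ is locally finite in $M$, so $\bigcup_{n\in b}B_n$ is closed in $M$, and $\overline{W_b}=\{x\}\cup\bigcup_{n\in b}B_n$. This is contained in $W_a$ if and only if each $B_n$ with $n\in b$ lies in the interior of $\bigcup_{m\in a}B_m$. The point $r_{n+1}$ is interior there exactly when $n$ and $n+1$ are both in $a$, and $r_0$ exactly when $0\in a$. Hence
$$Y_{\mathcal F}\text{ is regular at }x\iff \forall a\in\mathcal F\ \exists b\in\mathcal F:\ n\in b\Rightarrow n\in a\text{ and all neighbors }n\pm1\text{ of }n\text{ in }\omega\text{ lie in }a. \tag{2}$$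

**A filter for which it works.** Let $\mathcal F$ be the filter of sets of asymptotic density $1$. Given $a\in\mathcal F$, the set of $n\in a$ whose neighbors $n\pm1$ in $\omega$ lie in $a$ is an intersection of $a$ with two shifts of $a$, up to one point, so it again has density $1$. Thus (2) holds and $Y_{\mathcal F}$ is regular at $x$. At a point $y\in M$ it is regular too, since small compact intervals around $y$ are closed neighborhoods. Finally, $Y_{\mathcal F}$ is a union of countably many compact intervals and one point, hence Lindelöf; a regular Lindelöf space is normal. So $Y_{\mathcal F}$ is a Tychonoff connectification.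

In this example $x$ has uncountable character. Suppose $\{U_{a_k}:k\in\omega\}$ were a neighborhood base at $x$; replacing $a_k$ by $a_0\cap\dots\cap a_k$ we may assume $a_0\supseteq a_1\supseteq\cdots$. Choose $m_k\in a_k$ with $m_k\ge2^k$. At most $1+\log_2 n$ of the $m_k$ are below $n\geq 1$, so $a=\omega\setminus\{m_k:k\in\omega\}$ has density $1$. But $a$ contains no $a_k$, so $U_a$ contains no $U_{a_k}$. If $x$ had any countable neighborhood base, we could shrink its members to sets of the form $U_{a_k}$, so this is a contradiction. Uncountable character alone is therefore not the obstruction.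

**Where it stops working.** Let $\mathcal F=u$ be a nonprincipal ultrafilter. One of the two sets $\{\text{even numbers}\}$, $\{\text{odd numbers}\}$ belongs to $u$; call it $a$. Any $b\in u$ contains some $n$, and $n$, $n+1$ are not both in $a$. So (2) fails, and $Y_u$ is never regular at $x$.

Parity colors $\omega$ so that neighbors in the chain get different colors, and the ultrafilter must choose a color. We must now exclude *all* connectifications regular at $x$. There are two dangers. First, $A_n$ could be tied to $A_{g(n)}$ by some other rule $g$; a coloring will handle that. Second, a single point $z$ outside $X_u$ could touch $A_n$ and also the closure of infinitely many other $A_m$ without touching any one of them. Then $z$ ties $n$ to a nonprincipal ultrafilter, and no coloring of $\omega$ helps. This is where the weak P-point enters.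

## 4. Three colors for a fixed-point-free map

**Lemma 1.** *Let $S\subseteq\omega$ and let $g:S\to\omega$ satisfy $g(n)\ne n$ for all $n\in S$. Then $\omega=c_0\sqcup c_1\sqcup c_2$ with $g(c_i\cap S)\cap c_i=\emptyset$ for each $i$.*

*Proof.* Consider the graph on $\omega$ with edges $\{n,g(n)\}$, $n\in S$. We want a coloring with three colors in which the ends of each edge differ.

Let $E$ be a finite nonempty set of vertices. Every edge inside $E$ has the form $\{n,g(n)\}$ with $n\in E\cap S$, so there are at most $|E|$ such edges. The degrees inside $E$ add up to at most $2|E|$, so some vertex $e\in E$ has at most two neighbors in $E$. By induction on $|E|$ the graph on $E\setminus\{e\}$ has a proper 3-coloring, and one of the three colors is free for $e$. So every finite subgraph is 3-colorable.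

In the compact space $3^\omega$, the colorings that are correct on a given edge form a clopen set. By what was just shown, finitely many of these sets always have a common point. Hence all of them do, and the color classes of a common point are $c_0,c_1,c_2$: if $n\in c_i\cap S$, then $g(n)$ has a color different from $i$. $\square$

## 5. The ultrafilters that a point of $Y$ sees

To follow the second danger, we record which ultrafilters of indices a point $z$ touches. For Theorems A, B and C we use the following setting.

**Setting.** $X$ is a space, $x\in X$, and $(A_n)_{n\in\omega}$ are pairwise disjoint (possibly empty) clopen subsets of $X$ not containing $x$. With $A_a,U_a$ as in (1), $\mathcal G$ is a filter on $\omega$ such that $\{U_a:a\in\mathcal G\}$ is a neighborhood base at $x$ in $X$. $Y$ is a Hausdorff space containing $X$ as a dense subspace, and $Y$ is regular at $x$. Closures are in $Y$. For $z\in Y$ put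
$$T(z)=\{w\in\beta\omega:\ z\in\overline{A_c}\text{ for all }c\in w\}.$$

For orientation, take $z=r_{n+1}$ in the chain $Y_{\mathcal F}$ (this one computation does not use regularity at $x$). By local finiteness, $z\in\overline{A_c}$ if and only if $c$ meets $\{n,n+1\}$. So $w\in T(z)$ if and only if every member of $w$ meets $\{n,n+1\}$, that is, $T(z)$ consists of the principal ultrafilters at $n$ and $n+1$.

**A fact about closures.** Let $C$ be clopen in $X$. Since $X$ is dense,
$$\overline C\cup\overline{X\setminus C}=Y,\qquad \overline C\cap X=C,\qquad \overline{X\setminus C}\cap X=X\setminus C. \tag{3}$$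
So if $\overline C\cap\overline{X\setminus C}=\emptyset$, then $\overline C$ is clopen in $Y$; and every point of $\overline C\cap\overline{X\setminus C}$ lies outside $X$.

**Lemma 2.** *If $d\subseteq\omega$ and $z\in\overline{A_d}$, then some $w\in T(z)$ contains $d$.*

*Proof.* Let $J=\{c\subseteq\omega:z\notin\overline{A_c}\}$. It contains $\emptyset$, is closed under subsets, and is closed under finite unions because $\overline{A_{c\cup c'}}=\overline{A_c}\cup\overline{A_{c'}}$. By assumption $d\notin J$, so $d\not\subseteq c$ for each $c\in J$, and the sets $d\setminus c$ ($c\in J$) are nonempty. They are closed under finite intersections, so some ultrafilter $w$ contains all of them. With $c=\emptyset$ we get $d\in w$. If $c\in J$, then $\omega\setminus c\in w$, so $c\notin w$. Hence no member of $w$ is in $J$, which says $w\in T(z)$. $\square$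

**Lemma 3.** *In the setting above:*

* *(α) For each $a\in\mathcal G$ there is $b(a)\in\mathcal G$ such that every $z\in\overline{A_{b(a)}}$ has an open neighborhood $G$ in $Y$ with $G\cap X\subseteq U_a$.*
* *(β) With the same $b(a)$: if $z\in\overline{A_{b(a)}}$ and $w\in T(z)$, then $a\in w$.*
* *(γ) If $z\neq x$, there is $a\in\mathcal G$ that belongs to no $w\in T(z)$.*

*Proof.* (α) This is where regularity at $x$ is used. As $U_a$ is a neighborhood of $x$ in $X$, there is an open $G\subseteq Y$ with $x\in G$ and $G\cap X\subseteq U_a$. By regularity at $x$ there is an open $G'$ with $x\in G'\subseteq\overline{G'}\subseteq G$. Choose $b(a)\in\mathcal G$ with $U_{b(a)}\subseteq G'$. Then $\overline{A_{b(a)}}\subseteq\overline{G'}\subseteq G$, so $G$ serves for every $z\in\overline{A_{b(a)}}$.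

(β) Let $G$ be as in (α) and $c\in w$. Since $z\in\overline{A_c}$, we have $\emptyset\ne G\cap A_c\subseteq U_a\cap A_c=A_{a\cap c}$, so $a\cap c\neq\emptyset$. A set that meets every member of an ultrafilter belongs to it, so $a\in w$.

(γ) Take disjoint open sets $V\ni z$ and $V'\ni x$, and $a\in\mathcal G$ with $U_a\subseteq V'$. Then $V\cap A_a=\emptyset$, so $z\notin\overline{A_a}$, and no $w\in T(z)$ contains $a$. $\square$

## 6. The local theorem at a weak P-point

**Theorem 1.** *Let $u$ be a weak P-point, $X$ a space, $x\in X$, and $(A_n)_{n\in\omega}$ pairwise disjoint (possibly empty) clopen subsets of $X$ not containing $x$. With $A_a,U_a$ as in (1), suppose $\{U_a:a\in u\}$ is a neighborhood base at $x$ in $X$. Let $Y$ be a Hausdorff space containing $X$ as a dense subspace, with $Y$ regular at $x$. Then*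
$$\{n:\ \overline{A_n}^{\,Y}\text{ is clopen in }Y\}\in u.$$

*Proof.* We are in the setting of Section 5 with $\mathcal G=u$.

**Step 1: name the points that tie $A_n$ to the rest.** Let $S=\{n:\overline{A_n}\cap\overline{X\setminus A_n}\neq\emptyset\}$. By (3), $\overline{A_n}$ is clopen in $Y$ for every $n\notin S$. So if $S\notin u$ we are done. Suppose towards a contradiction that $S\in u$. For $n\in S$ choose $z_n\in\overline{A_n}\cap\overline{X\setminus A_n}$. By (3), $z_n\notin X$; in particular $z_n\ne x$.

**Step 2: see that $z_n$ touches the other sets $A_m$.** So far $z_n$ is in the closure of $X\setminus A_n$, which may be larger than $\{x\}\cup A_{\omega\setminus\{n\}}$. Replace $S$ by $S\cap b(\omega)$, which is still in $u$. For $n$ in the new $S$ we have $z_n\in\overline{A_n}\subseteq\overline{A_{b(\omega)}}$. By Lemma 3(α), $z_n$ has an open neighborhood $G_n$ with $G_n\cap X\subseteq U_\omega$. Since $z_n\in\overline{X\setminus A_n}$,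
$$z_n\in\overline{(X\setminus A_n)\cap G_n}\subseteq\overline{\{x\}\cup A_{\omega\setminus\{n\}}}=\{x\}\cup\overline{A_{\omega\setminus\{n\}}}.$$
As $z_n\neq x$, we get $z_n\in\overline{A_{\omega\setminus\{n\}}}$.

**Step 3: attach to $n$ an ultrafilter other than $n$.** By Lemma 2 with $d=\omega\setminus\{n\}$, choose for each $n\in S$ some $w_n\in T(z_n)$ with $\omega\setminus\{n\}\in w_n$. We record two properties:
$$w_n\neq u\quad(n\in S), \tag{4}$$
$$\text{if }a\in u\text{ and }n\in S\cap b(a),\text{ then }a\in w_n. \tag{5}$$
Property (4) is Lemma 3(γ): some $a\in u$ is not in $w_n$. Property (5) is Lemma 3(β), as $z_n\in\overline{A_n}\subseteq\overline{A_{b(a)}}$. So the $w_n$ differ from $n$ and from $u$, and yet by (5) they converge to $u$ as $n$ runs along $u$. We show that this cannot happen.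

Let $S_1=\{n\in S:w_n\text{ is principal}\}$ and $S_2=S\setminus S_1$. One of them is in $u$.

**Step 4: the case $S_1\in u$, refuted by a coloring.** For $n\in S_1$ let $w_n$ be principal at $g(n)$. Since $\omega\setminus\{n\}\in w_n$, we have $g(n)\neq n$. Take $c_0,c_1,c_2$ from Lemma 1 for $g:S_1\to\omega$. One of them, $c_i$, is in $u$. The set $S_1\cap c_i\cap b(c_i)$ is in $u$, so it contains some $n$. By (5) with $a=c_i$, $c_i\in w_n$, that is, $g(n)\in c_i$. But $n\in c_i\cap S_1$, which contradicts Lemma 1.

**Step 5: the case $S_2\in u$, refuted by the weak P-point.** By (4), $D=\{w_n:n\in S_2\}$ is a countable subset of $\omega^*\setminus\{u\}$. For each $a\in u$ the set $S_2\cap b(a)$ is in $u$, so it contains some $n$, and by (5) $w_n\in\hat a$. The sets $\hat a$ with $a\in u$ form a neighborhood base at $u$, so $u\in\overline D$. This contradicts that $u$ is a weak P-point. $\square$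

## 7. $X_u$ has no Tychonoff connectification

*Proof of Theorem A.* Let $u$ be a weak P-point; one exists by Kunen's theorem. Let $Y$ be a Hausdorff space that contains $X_u$ densely and is regular at $x$; every Tychonoff space containing $X_u$ densely is of this kind. The sets $A_n$ are clopen in $X_u$, pairwise disjoint, omit $x$, and $\{U_a:a\in u\}$ is a neighborhood base at $x$. By Theorem 1, $\overline{A_n}$ is clopen in $Y$ for some $n$. It is nonempty, and $x\notin\overline{A_n}$ because $A_n$ is closed in $X_u$. So $Y$ is disconnected. $\square$

By Section 1, $X_u$ is a nonempty countable dense in itself Tychonoff space, so the question has a negative answer in ZFC. The example has no regular connectification either, has countable $\pi$-weight, and becomes homeomorphic to $\mathbb Q$ when one point is removed.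

Two remarks on sharpness. "Regular" cannot be weakened to "Hausdorff", because every countable dense in itself space is connectifiable, as quoted in Section 2; for $X_u$ the chain $Y_u$ of Section 3 shows this explicitly. Also, one point of uncountable character is the minimum possible. Indeed, let $X$ be nonempty, countable, first countable, dense in itself and Tychonoff. The union of countable local bases at its points is a countable base, so $X$ is metrizable by Urysohn's theorem, hence $X\cong\mathbb Q$ by Sierpiński's theorem, and $\mathbb Q$ is dense in $\mathbb R$.

## 8. The tree $\omega^{<\omega}$: the obstruction at every point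

In $X_u$ the trouble sits at one point. To have it everywhere, we put the same kind of neighborhoods at every node of a tree.

*Proof of Theorem B.* Fix a weak P-point $u$ and let $X=\omega^{<\omega}$, the set of finite sequences of natural numbers. Write $[s]=\{t:s\subseteq t\}$ for the cone above $s$ and, for $a\in u$,
$$U_{s,a}=\{s\}\cup\bigcup_{n\in a}[s^\frown n],\qquad\text{so that } U_{s,\omega}=[s].$$

**Step 1: the sets $U_{s,a}$ are a base, and the $U_{s,a}$ with $a\in u$ are a neighborhood base at $s$.** If $t\in U_{s,a}$ and $t\neq s$, then $[t]\subseteq U_{s,a}$. Also $U_{s,a}\cap U_{s,a'}=U_{s,a\cap a'}$. Let $r\in U_{s,a}\cap U_{t,b}$. If $r\ne s$ and $r\neq t$, then $[r]$ is contained in the intersection. If $r=s\neq t$, then $U_{s,a}\subseteq[s]\subseteq U_{t,b}$, so $U_{s,a}$ is contained in it; the case $r=t\ne s$ is the same. If $r=s=t$, take $U_{r,a\cap b}$. So these sets are a base of a topology. A basic set that contains $s$ is either some $U_{s,a}$ or contains $[s]$, which gives the claim about neighborhood bases.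

**Step 2: each $U_{s,a}$ is clopen.** Let $t\notin U_{s,a}$; then $t\ne s$. Suppose first that $t$ is not a proper initial segment of $s$. Either $t$ and $s$ are incomparable, and $[t]\cap[s]=\emptyset$; or $t$ extends some $s^\frown m$ with $m\notin a$, and $[t]\subseteq[s^\frown m]$ misses $U_{s,a}$. In both cases $[t]\cap U_{s,a}=\emptyset$. Suppose now $t\subsetneq s$, say $t^\frown m\subseteq s$. Then $\omega\setminus\{m\}\in u$, and $U_{t,\omega\setminus\{m\}}$ misses $[t^\frown m]\supseteq[s]\supseteq U_{s,a}$.

**Step 3: $X$ is as required.** If $s\neq t$, then $t\notin[s]$ or $s\notin[t]$, and cones are clopen; so $X$ is Hausdorff. It is countable and zero-dimensional by Step 2. Every $U_{s,a}$ is infinite, so there are no isolated points.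

**Step 4: clopen $\pi$-bases.** Let $Y$ be regular with $X$ dense in $Y$, and let $G\subseteq Y$ be nonempty and open. Pick $s\in G\cap X$, an open $G'$ with $s\in G'\subseteq\overline{G'}\subseteq G$, and $a\in u$ with $U_{s,a}\subseteq G'$. Apply Theorem 1 with $x=s$ and $A_n=[s^\frown n]$: these are pairwise disjoint clopen sets that omit $s$, and $\{s\}\cup\bigcup_{n\in c}A_n=U_{s,c}$. The set of $n$ for which $\overline{[s^\frown n]}$ is clopen in $Y$ is in $u$, so it contains some $n\in a$. For this $n$, $\overline{[s^\frown n]}$ is nonempty, clopen, and contained in $\overline{U_{s,a}}\subseteq\overline{G'}\subseteq G$. So the nonempty clopen subsets of $Y$ form a $\pi$-base.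

**Step 5: no nonempty open subspace has a regular connectification.** Let $O\subseteq X$ be nonempty and open, and dense in a regular space $Y$. Pick $s\in O$ and $a\in u$ with $U_{s,a}\subseteq O$. Apply Theorem 1 to the space $O$, the point $x=s$, and $A_n=[s^\frown n]$ for $n\in a$, $A_n=\emptyset$ for $n\notin a$. These sets are clopen in $O$, and the sets $\{s\}\cup\bigcup_{n\in c}A_n=U_{s,a\cap c}$ with $c\in u$ form a neighborhood base at $s$ in $O$. So for some $n\in a$ the set $\overline{A_n}$ is clopen in $Y$. It is nonempty, and it does not contain $s$ because $A_n$ is closed in $O$. Hence $Y$ is disconnected. $\square$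

## 9. Which filters admit a connectification: the relation $\Lambda$

In Theorem C, the relation $\Lambda$ lists which pairs of ultrafilters of indices are tied together by some point of the connectification other than $x$. Condition (i) says that an index ultrafilter near $x$ is tied only to index ultrafilters near $x$; this is regularity at $x$. Condition (ii) says that the ties cross every clopen cut; this is connectedness. Note that $F$ is a nonempty closed set disjoint from $\omega$: it is $\bigcap_{a\in\mathcal F}\hat a$, $\mathcal F$ is proper, and $\omega\setminus\{n\}\in\mathcal F$ for each $n$. Also, a filter is the intersection of the ultrafilters that contain it, so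
$$F\subseteq\hat a\iff a\in\mathcal F. \tag{6}$$

The implication (1)⇒(2) is immediate, since a Tychonoff space is Hausdorff and regular at each point.

### Reading $\Lambda$ off a connectification: (2)⇒(3)

Let $Y$ be a Hausdorff connectification of $X_{\mathcal F}$, regular at $x$. We are in the setting of Section 5 with $\mathcal G=\mathcal F$. Put
$$\Lambda_0=\bigcup_{z\in Y\setminus\{x\}}T(z)\times T(z),\qquad\Lambda=\overline{\Lambda_0}\subseteq\beta\omega\times\beta\omega.$$
Then $\Lambda$ is closed, and symmetric because $\Lambda_0$ is.

**Condition (i).** Let $a\in\mathcal F$ and $b=b(a)$ from Lemma 3. If $v,t\in T(z)$ and $b\in v$, then $z\in\overline{A_b}$, so $a\in t$ by Lemma 3(β). Thus $\Lambda_0$ misses the clopen set $\hat b\times(\beta\omega\setminus\hat a)$, and hence so does $\Lambda$. Now let $(v,t)\in\Lambda$ with $v\in F$. For every $a\in\mathcal F$ we have $b(a)\in\mathcal F\subseteq v$, therefore $a\in t$. So $t\in F$.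

**Condition (ii).** Let $a\in\mathcal F$, $a\neq\omega$, and $e=\omega\setminus a\neq\emptyset$. Then $A_e$ and $U_a$ are nonempty complementary clopen subsets of $X_{\mathcal F}$. Their closures cover $Y$ by (3), and $Y$ is connected, so there is $z\in\overline{A_e}\cap\overline{U_a}$. By (3), $z\notin X_{\mathcal F}$, so $z\neq x$. Since $\overline{U_a}=\{x\}\cup\overline{A_a}$, we have $z\in\overline{A_e}\cap\overline{A_a}$. Lemma 2, used twice, gives $v,t\in T(z)$ with $e\in v$ and $a\in t$. So $(v,t)\in\Lambda$, $a\notin v$, $a\in t$.

### Building a compact connectification from $\Lambda$: (3)⇒(1)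

The plan is to replace each index $n$ by a continuum $L$ containing a dense copy $D$ of $\mathbb Q$, compactify to $\beta\omega\times L$, collapse $F\times L$ to the point $x$, and for each $(v,t)\in\Lambda$ glue a point of $\{v\}\times L$ to a point of $\{t\}\times L$. The same $v$ can occur in many pairs. If we always glued at the same two points of $L$, the gluings would be composed with each other by transitivity, and we would lose control of the equivalence relation. So each pair $\lambda\in\Lambda$ gets its own two points of $L$. For this, $L$ must contain two disjoint copies of $\Lambda$, away from $D$.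

**Step 1: a continuum $L$ with a dense copy of $\mathbb Q$ and two disjoint copies of $\Lambda$.** Let $I=[0,1]$, $\mathfrak c=2^{\aleph_0}$ and $H=I\times I^{\mathfrak c}$. By the Hewitt–Marczewski–Pondiczery theorem (a product of at most $\mathfrak c$ separable spaces is separable), $H$ is separable. Let $(h_k)_{k\ge1}$ enumerate a countable dense subset of $H$ with each element repeated infinitely often. As $H$ is convex, there is a continuous map $\gamma:(0,1]\to H$ with $\gamma(1/k)=h_k$ that is affine on each $[\frac1{k+1},\frac1k]$. Put
$$\Gamma=\{(s,\gamma(s)):0<s\le1\},\qquad L=(\{0\}\times H)\cup\Gamma\subseteq I\times H,\qquad D=\{(s,\gamma(s)):s\in\mathbb Q\cap(0,1)\}.$$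

* $L$ is compact: $\Gamma$ is the graph of a continuous map into a Hausdorff space, so it is closed in $(0,1]\times H$. Hence $(I\times H)\setminus L=((0,1]\times H)\setminus\Gamma$ is open.
* $\Gamma$ is dense in $L$: let $[0,\varepsilon)\times O$ be a basic neighborhood of $(0,h)$. Some member of the dense set lies in $O$, and it equals $h_k$ for infinitely many $k$. Choose such a $k>1/\varepsilon$; then $(1/k,h_k)\in\Gamma$ is in this neighborhood.
* $L$ is connected: $\Gamma$ is a continuous image of $(0,1]$, and $L=\overline\Gamma$.
* $D$ is dense in $L$ and $D\cong\mathbb Q$: the map $s\mapsto(s,\gamma(s))$ is a homeomorphism of $(0,1]$ onto $\Gamma$ that carries $\mathbb Q\cap(0,1)$ onto $D$. So $D$ is dense in $\Gamma$, hence in $L$, and $D\cong\mathbb Q\cap(0,1)\cong\mathbb Q$.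
* The copies of $\Lambda$: $\beta\omega$ has the base $\{\hat a:a\subseteq\omega\}$ of size $\mathfrak c$, so the compact space $\Lambda$ has weight at most $\mathfrak c$, and there is an embedding $e:\Lambda\to I^{\mathfrak c}$. For $i=0,1$ let $j_i(\lambda)=(0,(i,e(\lambda)))$. These are embeddings of $\Lambda$ into $L$. Their images are disjoint, since the coordinate $i$ differs, and they miss $D$, since points of $D$ have positive first coordinate.

**Step 2: the quotient $K$.** On the compact space $N=\beta\omega\times L$ let
$$R=\Delta\cup(F\times L)^2\cup P\cup P^{-1},\qquad P=\big\{\big((v,j_0(\lambda)),(t,j_1(\lambda))\big):\lambda=(v,t)\in\Lambda\big\},$$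
where $\Delta$ is the diagonal. The aim is to see that $R$ is a closed equivalence relation.

It is closed: $F$ is closed, and $P$ is a continuous image of the compact space $\Lambda$.

It is an equivalence relation: reflexivity and symmetry are built in. The two members of a pair in $P$ are distinct, and each point of $N$ lies in at most one pair from $P$, because its second coordinate, if it has the form $j_i(\lambda)$, determines $i$ and $\lambda$. So $\Delta\cup P\cup P^{-1}$ is an equivalence relation whose classes have one or two points. Consider a pair for $\lambda=(v,t)$. If $v\in F$, then $t\in F$ by (i). If $t\in F$, then $v\in F$ by (i), because $(t,v)\in\Lambda$. So both members of the pair lie in $F\times L$ or neither does. Hence $R$ is an equivalence relation whose classes are $F\times L$, some two-point sets disjoint from it, and singletons.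

The quotient of a compact Hausdorff space by a closed equivalence relation is compact Hausdorff. So $K=N/R$ is compact Hausdorff, and the quotient map $\pi:N\to K$, as a continuous map between compact Hausdorff spaces, is closed.

**Step 3: $X_{\mathcal F}$ embeds densely in $K$.** Put $A_n=\{n\}\times D$ and $\tilde X=(F\times L)\cup(\omega\times D)$. Points of $\omega\times D$ are singleton classes, because $F\cap\omega=\emptyset$ and $D\cap j_i(\Lambda)=\emptyset$. So $\tilde X$ is a union of classes. If $C\subseteq N$ is closed, then $\pi(C\cap\tilde X)=\pi(C)\cap\pi(\tilde X)$. Hence $\pi|\tilde X:\tilde X\to\pi(\tilde X)$ is a closed map, and therefore a quotient map.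

The set $\omega\times D=\tilde X\cap(\omega\times L)$ is open in $\tilde X$ and consists of singleton classes. So any open subset $B$ of it is open and saturated in $\tilde X$, and $\pi(B)$ is open in $\pi(\tilde X)$. Thus $\pi$ maps $\omega\times D$ homeomorphically onto an open subset of $\pi(\tilde X)$. As the points of $\omega$ are isolated in $\beta\omega$, this is $\bigsqcup_nA_n$ with each $A_n\cong\mathbb Q$ open.

It remains to find the neighborhoods of $x:=\pi(F\times L)$ in $\pi(\tilde X)$. If $a\in\mathcal F$, then $F\subseteq\hat a$, and $\tilde X\cap(\hat a\times L)=(F\times L)\cup(a\times D)$ is open and saturated in $\tilde X$. Its image is $\{x\}\cup\bigcup_{n\in a}\pi(A_n)$, the set $U_a$, which is therefore an open neighborhood of $x$. Conversely, let $W$ be an open neighborhood of $x$ in $\pi(\tilde X)$. Its preimage in $\tilde X$ is $\tilde X\cap O$ for some open $O\subseteq N$, and $F\times L\subseteq O$. Since $L$ is compact, the set $V=\{v:\{v\}\times L\subseteq O\}$ is open in $\beta\omega$, and $F\subseteq V$. Since $F=\bigcap_{a\in\mathcal F}\hat a$, the compact set $\beta\omega\setminus V$ is covered by the open sets $\beta\omega\setminus\hat a$ with $a\in\mathcal F$.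 Finitely many suffice, and the intersection $a$ of the corresponding members of $\mathcal F$ satisfies $a\in\mathcal F$, $\hat a\subseteq V$. So $\hat a\times L\subseteq O$ and $U_a\subseteq W$.

Hence $\pi(\tilde X)\cong X_{\mathcal F}$. It is dense in $K$, because $\omega$ is dense in $\beta\omega$ and $D$ is dense in $L$, so $\omega\times D$ is dense in $N$.

**Step 4: $K$ is connected.** Let $E\subseteq K$ be clopen. Then $\pi^{-1}(E)$ is clopen in $\beta\omega\times L$. Each slice $\{v\}\times L$ is connected, so it is contained in $\pi^{-1}(E)$ or disjoint from it. Thus $\pi^{-1}(E)=V\times L$, and $V$ is clopen, being the preimage of $\pi^{-1}(E)$ under $v\mapsto(v,\ell)$ for a fixed $\ell\in L$. So $\pi^{-1}(E)=\hat a\times L$ for some $a\subseteq\omega$. Since $F\times L$ is one class, $F\subseteq\hat a$ or $F\cap\hat a=\emptyset$. Passing to the complement of $E$ if necessary, we assume $F\subseteq\hat a$, that is, $a\in\mathcal F$ by (6).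

Suppose $a\neq\omega$. By (ii) there is $\lambda=(v,t)\in\Lambda$ with $a\notin v$ and $a\in t$. Then $(v,j_0(\lambda))\notin\pi^{-1}(E)$ and $(t,j_1(\lambda))\in\pi^{-1}(E)$, although $R$ identifies these two points. This is a contradiction. So $a=\omega$ and $E=K$; without the assumption, $E=K$ or $E=\emptyset$.

Thus $K$ is a compact Hausdorff, hence Tychonoff, connectification of $X_{\mathcal F}$, and Theorem C is proved. $\square$

### The density filter seen through $\Lambda$

Let $\mathcal F$ again be the filter of sets of asymptotic density $1$, and let $\Lambda$ be the closure in $\beta\omega\times\beta\omega$ of $\{(n,n+1),(n+1,n):n\in\omega\}$, the ties made by the chain of Section 3. It is closed and symmetric.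

For (i), given $a\in\mathcal F$, let $b$ be the set of all $n$ whose neighbors $n\pm1$ in $\omega$ lie in $a$; it has density $1$. If $n\in b$, then every listed pair with first coordinate $n$ has its second coordinate in $a$. So the listed pairs miss the clopen set $\hat b\times(\beta\omega\setminus\hat a)$, and hence so does $\Lambda$. If $(v,t)\in\Lambda$ and $v\in F$, then $b\in v$, so $a\in t$; as $a\in\mathcal F$ was arbitrary, $t\in F$.

For (ii), if $a\in\mathcal F$ and $a\neq\omega$, then $a$ is neither empty nor all of $\omega$, so some two consecutive integers are separated by $a$. The pair whose first coordinate is the one outside $a$ is as required.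

So Theorem C gives a compact Hausdorff connectification of this $X_{\mathcal F}$, next to the space $Y_{\mathcal F}$ built by hand in Section 3, although $x$ has uncountable character. For a weak P-point $u$, by Theorem A and Theorem C, no relation $\Lambda$ satisfies (i) and (ii) with $\mathcal F=u$ and $F=\{u\}$.
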